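\title{Vector fields vanishing on the coordinate hyperplanes do not have the density property}

\begin{abstract}
We prove that for every $n\ge 2$ the Lie algebra of holomorphic vector fields on $\mathbb{C}^n$ that vanish on all $n$ coordinate hyperplanes does not have the density property. Such a field has the form $X=z_1\cdots z_n\,Y$, and the obstruction is the continuous linear functional $X\mapsto(\operatorname{div}Y)(0)$: it vanishes on all commutators and on all complete fields. The same holds, with a weighted functional, for the fields divisible by a monomial $z_1^{m_1}\cdots z_n^{m_n}$ with all $m_j\ge1$. When $Y(0)\neq0$, the proof extends a local linearization of $X$ along the orbits and passes to the limit on a coordinate axis. When $Y(0)=0$, it rescales $X$ to a homogeneous field whose solutions are still single-valued.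
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, a vector field is a holomorphic vector field $X=\sum_{j=1}^nX_j\partial_j$ on $\mathbb{C}^n$, where $\partial_j=\partial/\partial z_j$, and spaces of vector fields carry the topology of locally uniform convergence. The field $X$ is \emph{complete} if its flow exists for all complex times: for every $z$ the initial value problem $\gamma'=X(\gamma)$, $\gamma(0)=z$ has a holomorphic solution $\gamma(t)=\varphi_t(z)$ defined for all $t\in\mathbb{C}$. By the existence and uniqueness theorem for holomorphic differential equations, $(t,z)\mapsto\varphi_t(z)$ is then holomorphic on $\mathbb{C}\times\mathbb{C}^n$ and $\varphi_{s+t}=\varphi_s\circ\varphi_t$, so each $\varphi_t$ is an automorphism of $\mathbb{C}^n$. The \emph{orbits} $\{\varphi_t(z):t\in\mathbb{C}\}$ partition $\mathbb{C}^n$. A zero of $X$ is an orbit by itself, so the orbit of a point with $X(z)\ne0$ contains no zero of $X$.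

Completeness is a strong condition. An injective entire function of one variable is affine (the Casorati--Weierstrass theorem excludes an essential singularity at $\infty$, and an injective polynomial has degree one). Hence a flow on $\mathbb{C}$ has the form $\varphi_t(z)=a(t)z+b(t)$, and the complete fields on $\mathbb{C}$ are exactly the affine fields $(\alpha z+\beta)\partial_z$. Completeness is also not a linear condition. The fields $z_1z_2\partial_1$ and $z_1z_2\partial_2$ on $\mathbb{C}^2$ are complete, since each is linear in one variable while the other stays constant, but their sum restricts on the diagonal to $\dot z=z^2$, whose solutions $1/(c-t)$ have poles. To measure how many complete fields a Lie algebra contains, one therefore passes to the Lie algebra they generate, that is, to the linear span of the complete fields and of their iterated commutators.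

A Lie algebra $\mathfrak{g}$ of vector fields on $\mathbb{C}^n$ has the \emph{density property} if the Lie algebra generated by the complete fields belonging to $\mathfrak{g}$ is dense in $\mathfrak{g}$. For $n=1$ the affine fields form a closed two-dimensional Lie algebra, so neither the algebra of all fields nor the algebra of fields vanishing at $0$ has the property. For $n\ge2$ there is more room, since the remaining variables can serve as parameters.

For $1\le k\le n-1$ let $\mathfrak{a}^{n,k}$ be the Lie algebra of fields vanishing on $\{z_{k+1}=0\}\cup\dots\cup\{z_n=0\}$, and let $\mathfrak{a}^{n,n}$ be the Lie algebra of fields vanishing on all $n$ coordinate hyperplanes $\{z_1=0\}\cup\dots\cup\{z_n=0\}$. The notation follows \cite{density}; note that $\mathfrak{a}^{n,n}$ is not obtained by setting $k=n$ in the first definition, which would give an empty union. The complete fields of $\mathfrak{a}^{n,n}$ generate the one-parameter groups of automorphisms that fix every point of the coordinate hyperplanes. Put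
\begin{equation}\label{eq:delta}
\delta(X)=\sum_{j=1}^n\Big(\frac{\partial X_j}{\partial z_j}-\frac{X_j}{z_j}\Big).
\end{equation}
Two results are known.
\begin{enumerate}
\item[(i)] If $1\le k\le n-2$, then $\mathfrak{a}^{n,k}$ has the density property.
\item[(ii)] The Lie algebra of the fields $X\in\mathfrak{a}^{n,n}$ with $\delta(X)=0$ has the density property.
\end{enumerate}
The problem treated here comes from \cite{density}: \emph{for $n\ge2$, does $\mathfrak{a}^{n,n}$ have the density property?}

The simplest complete fields suggest an answer. The function $\delta(X)$ is the divergence of $X$ with respect to the form $\omega=\frac{dz_1}{z_1}\wedge\dots\wedge\frac{dz_n}{z_n}$ (Section~\ref{sec:reduction}), and $\delta(hz_j\partial_j)=z_j\partial_jh$ for every function $h$. In $\mathfrak{a}^{n,n}$ one finds the complete fields $f(z_2,\dots,z_n)\,z_1\partial_1$ with $f$ divisible by $z_2\cdots z_n$, and the complete fields $h(z_1\cdots z_n)\sum_j\alpha_jz_j\partial_j$ with $h(0)=0$ and $\sum_j\alpha_j=0$, along which $z_1\cdots z_n$ is constant. All of them satisfy $\delta=0$,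 and so does everything they generate. In $\mathfrak{a}^{n,k}$ with $k\le n-1$ the situation is different: for $f$ divisible by $z_{k+1}\cdots z_n$ the complete field $f(z_2,\dots,z_n)\,z_1\partial_1$ has divergence $f\neq0$ with respect to the corresponding form $dz_1\wedge\dots\wedge dz_k\wedge\frac{dz_{k+1}}{z_{k+1}}\wedge\dots\wedge\frac{dz_n}{z_n}$. One is led to guess that $\mathfrak{a}^{n,n}$ fails the density property because its complete fields are forced to respect $\omega$. We do not prove that $\delta$ vanishes on every complete field. A single Taylor coefficient of $\delta$ is enough, provided that it also vanishes on commutators, and the coefficient of $z_1\cdots z_n$ does both.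

A holomorphic function vanishes on $\{z_j=0\}$ exactly when every monomial in its Taylor series contains $z_j$. So the elements of $\mathfrak{a}^{n,n}$ are the fields $X=z_1\cdots z_n\,Y$ with $Y$ an arbitrary vector field. Write $\operatorname{div}Y=\sum_j\partial_jY_j$.

\begin{theorem}\label{thm:A}
For every $n\ge2$, the Lie algebra $\mathfrak{a}^{n,n}$ does not have the density property. The closure of the Lie algebra generated by its complete fields lies in the closed hyperplane $\{X=z_1\cdots z_n\,Y:(\operatorname{div}Y)(0)=0\}$; for example, $z_1\cdots z_n\,z_1\partial_1$ is not in this closure.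
\end{theorem}

The proof allows multiplicities. Let $m=(m_1,\dots,m_n)$ with integers $m_j\ge1$, let $d=\sum_jm_j$ and $P(z)=z^m=\prod_jz_j^{m_j}$, and put
\[
\mathfrak{a}_m=\{X=PY:\ Y\text{ a vector field on }\mathbb{C}^n\},
\]
\begin{equation}\label{eq:ell}
\ell(PY)=\sum_{j=1}^nm_j\,\partial_jY_j(0).
\end{equation}
Then $\mathfrak{a}^{n,n}=\mathfrak{a}_{(1,\dots,1)}$, and in this case $\ell(PY)=(\operatorname{div}Y)(0)$. A reader interested only in Theorem~\ref{thm:A} may put all $m_j=1$ throughout.

\begin{theorem}\label{thm:B}
For every $n\ge2$ and every $m$ with all $m_j\ge1$, the Lie algebra $\mathfrak{a}_m$ does not have the density property; nor does any Lie subalgebra $\mathfrak{g}\subset\mathfrak{a}_m$ with $\ell|_{\mathfrak{g}}\not\equiv0$.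
\end{theorem}

Both theorems follow from one statement about a single complete field.

\begin{proposition}\label{prop:main}
Let $n\ge2$ and all $m_j\ge1$. If $X\in\mathfrak{a}_m$ is complete, then $\ell(X)=0$.
\end{proposition}

Section~\ref{sec:reduction} deduces the theorems from Proposition~\ref{prop:main}, and Section~\ref{sec:models} verifies the proposition by hand for two families of fields that model the cases $Y(0)\ne0$ and $Y(0)=0$. The first case is settled in Section~\ref{sec:nonzero}, with the help of a lemma on complete fields tangent to a curve (Section~\ref{sec:curve}). The second case is settled in Sections~\ref{sec:rescale} and~\ref{sec:linear}. The results (i) and (ii) are not used.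

\section{The divergence $\delta$ and the functional $\ell$}\label{sec:reduction}

We recall four rules for the Lie derivative $L_X$ of a holomorphic $n$-form $\Omega$ along a field $X$. First, $L_X(dz_1\wedge\dots\wedge dz_n)=(\operatorname{div}X)\,dz_1\wedge\dots\wedge dz_n$. Second, $L_X(h\Omega)=X(h)\Omega+hL_X\Omega$ for a function $h$. Third, $L_{[X,X']}=L_XL_{X'}-L_{X'}L_X$. Fourth, if $\Gamma$ is biholomorphic and $\Gamma_*V=X$, then $\Gamma^*(L_X\Omega)=L_V(\Gamma^*\Omega)$.

On $(\mathbb{C}^*)^n$ we have $\omega=h\,dz_1\wedge\dots\wedge dz_n$ with $h=1/(z_1\cdots z_n)$, and $X(h)=-h\sum_jX_j/z_j$. The first two rules give $L_X\omega=\delta(X)\,\omega$. Then $L_XL_{X'}\omega=\big(X(\delta(X'))+\delta(X')\delta(X)\big)\omega$, and the third rule gives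
\begin{equation}\label{eq:cocycle}
\delta([X,X'])=X(\delta(X'))-X'(\delta(X)).
\end{equation}

\begin{lemma}\label{lem:ell}
Let $n\ge2$ and all $m_j\ge1$.
\begin{enumerate}
\item[(a)] $\mathfrak{a}_m$ is a Lie algebra. For $X\in\mathfrak{a}_m$ the function $\delta(X)$ is entire, and $\ell(X)$ is the coefficient of $z^m$ in its Taylor series at $0$.
\item[(b)] $\ell$ is a continuous linear functional on $\mathfrak{a}_m$.
\item[(c)] $\ell([X,X'])=0$ for all $X,X'\in\mathfrak{a}_m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $[PY,PY']=P\big(P[Y,Y']+Y(P)Y'-Y'(P)Y\big)\in\mathfrak{a}_m$. For $X=PY$, the product rule gives $\partial_jX_j=z^m\partial_jY_j+m_j(z^m/z_j)Y_j$, so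
\begin{equation}\label{eq:deltaPY}
\delta(X)=\sum_j\Big(z^m\partial_jY_j+(m_j-1)\frac{z^m}{z_j}Y_j\Big).
\end{equation}
This is entire because $m_j\ge1$. The $j$-th summand contributes $\partial_jY_j(0)+(m_j-1)\partial_jY_j(0)$ to the coefficient of $z^m$, and the sum is \eqref{eq:ell}.

(b) The number $\partial_jY_j(0)$ is the coefficient of $z_jz^m$ in the Taylor series of $X_j$. By Cauchy's estimates it is bounded by the maximum of $|X_j|$ on the torus $\{|z_1|=\dots=|z_n|=1\}$.

(c) Both sides of \eqref{eq:cocycle} are entire by (a), so \eqref{eq:cocycle} holds on $\mathbb{C}^n$. As $z^m$ has degree $d$, it suffices to show that $X(\delta(X'))=\sum_jX_j\,\partial_j\delta(X')$ vanishes to order at least $d+1$ at $0$; the other term is obtained by exchanging $X$ and $X'$. The coefficients $X_j$ vanish to order at least $d$. Since $n\ge2$, we have $d\ge2$. If $d\ge3$, then $\delta(X')$ vanishes to order at least $d-1$ by \eqref{eq:deltaPY}, so $X(\delta(X'))$ vanishes to order at least $d+(d-2)\ge d+1$. If $d=2$, then $n=2$ and $m=(1,1)$. Now \eqref{eq:deltaPY} reads $\delta(X')=z_1z_2\operatorname{div}Y'$,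 which vanishes to order at least $2$, so $X(\delta(X'))$ vanishes to order at least $2+1=d+1$.
\end{proof}

Part (c) fails for $n=1$, $m=1$: there $[z\partial_z,z^2\partial_z]=z\cdot z\partial_z$, on which $\ell$ takes the value $1$.

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B} from Proposition~\ref{prop:main}]
Let $\mathfrak{g}\subset\mathfrak{a}_m$ be a Lie subalgebra. The Lie algebra generated by the complete fields in $\mathfrak{g}$ is spanned by these fields and by commutators of elements of $\mathfrak{a}_m$. The functional $\ell$ vanishes on the former by Proposition~\ref{prop:main} and on the latter by Lemma~\ref{lem:ell}(c); being continuous, it vanishes on the closure of the generated algebra. If $\ell|_{\mathfrak{g}}\not\equiv0$, this closure does not contain $\mathfrak{g}$. The condition holds for $\mathfrak{g}=\mathfrak{a}_m$, because $\ell(z^mz_1\partial_1)=m_1\ne0$ by \eqref{eq:ell}. This proves Theorem~\ref{thm:B}, and the case $\mathfrak{g}=\mathfrak{a}_{(1,\dots,1)}$ is Theorem~\ref{thm:A}.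
\end{proof}

\section{Two families computed by hand}\label{sec:models}

\begin{example}[$Y(0)=0$]\label{ex:diag}
Let $X=P\sum_j\alpha_jz_j\partial_j$, so that $\ell(X)=\sum_jm_j\alpha_j=:\sigma$. Along a solution with $P\neq0$ we have $\dot z_j/z_j=\alpha_jP$, hence $\dot P=\sigma P^2$ and
\[
P(t)=\frac{P(0)}{1-\sigma P(0)t}.
\]
This has a pole unless $\sigma=0$. If $\sigma=0$, then $P$ is constant along solutions, $z_j(t)=z_j(0)e^{\alpha_jPt}$, and $X$ is complete. So $X$ is complete if and only if $\ell(X)=0$.
\end{example}

A general field $PY$ with $Y(0)=0$ can be rescaled to $P(z)\,Az$ with $A=DY(0)$, and $\ell$ depends only on $A$. Two difficulties remain: we must find a consequence of completeness that survives the limit, and $A$ need not be diagonal.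

\begin{example}[$Y(0)\ne0$]\label{ex:graph}
Let $n=2$, $m=(1,1)$ and $Y=e^{g(z_1)}\partial_1+w(z_1)z_2\partial_2$ with $g,w$ entire. Put $a(z_1)=\int_0^{z_1}we^{-g}$ and $y=z_2e^{-a(z_1)}$. Then $Y(y)=-a'e^gy+wy=0$. In the global coordinates $(z_1,y)$ of $\mathbb{C}^2$ the field $X=z_1z_2Y$ therefore becomes
\[
X=y\,z_1e^{a(z_1)+g(z_1)}\,\partial_{z_1}.
\]
It is complete if and only if $z_1e^{a+g}$ is affine, that is, if and only if $a+g$ is constant. Since $e^g(a'+g')=w+g'e^g=\operatorname{div}Y$, the field $X$ is complete if and only if $\operatorname{div}Y\equiv0$, and then $\ell(X)=0$.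
\end{example}

In this example the obstruction is global. Take $X=z_1z_2e^{z_1}\partial_1$, for which $\ell(X)=1$. The simple zero of $z_1e^{z_1}\partial_1$ can be linearized by a local coordinate $\xi(z_1)$ (see the proof of Lemma~\ref{lem:curve}), and then $X=z_2\xi\partial_\xi$. So $X$ is conjugate near $0$, by a map preserving both axes, to the complete field $z_1z_2\partial_1$, and no argument confined to a neighborhood of $0$ can show that it is not complete. What decides is whether the linearizing coordinate $\xi$ extends to an automorphism of the whole $z_1$-line. In general the integral curves are not graphs over the $z_1$-axis, and $X$ vanishes on the axis itself. Section~\ref{sec:nonzero} parametrizes the nearby integral curves by the flow and shows that the parametrizations converge to an injective entire parametrization of the axis.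

\begin{remark}\label{rem:allm}
Proposition~\ref{prop:main} needs all $m_j\ge1$. For $m=(0,1)$ the field $X=z_2\,(e^{z_1}\partial_1-e^{z_1}z_2\partial_2)$ is complete, since $y=z_2e^{z_1}$ is constant along solutions and $\dot z_1=y$, while \eqref{eq:ell} gives $-1$.
\end{remark}

\section{A complete field on a curve through a zero}\label{sec:curve}

An affine field on $\mathbb{C}$ other than $0$ has at most one zero, and this zero is simple. The next lemma says that the same is true for a complete field on $\mathbb{C}^n$ along any invariant piece of curve, and that an orbit accumulating at the zero closes up to an injective image of $\mathbb{C}$.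

By an \emph{embedded Riemann surface} we mean a one-dimensional complex submanifold $D$ of an open subset of $\mathbb{C}^n$. Suppose that $X$ is tangent to $D$. The local solutions of $X|_D$ are solutions of $X$, so for $p\in D$ we have $\varphi_t(p)\in D$ for small $|t|$, and if $X(p)\neq0$ these points fill a neighborhood of $p$ in $D$.

\begin{lemma}\label{lem:curve}
Let $X$ be a complete field on $\mathbb{C}^n$, tangent to a connected embedded Riemann surface $D$, with $X|_D\not\equiv0$. Let $q\in D$ with $X(q)=0$.
\begin{enumerate}
\item[(a)] $X|_D$ has a simple zero at $q$, and there are $\lambda\ne0$ and a coordinate $\xi$ on a disc $U=\{|\xi|<r\}\subset D$ centered at $q$ with $X|_U=\lambda\xi\partial_\xi$. For any such $\lambda,\xi,U$ and any $x\in U\setminus\{q\}$ there is an injective holomorphic map $G:\mathbb{C}\to\mathbb{C}^n$ with $G(0)=q$, with $G(e^{\lambda t})=\varphi_t(x)$ for all $t\in\mathbb{C}$, and with $G(\eta)\in U$, $\xi(G(\eta))=\eta\,\xi(x)$ for $|\eta|\le1$.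
\item[(b)] If $(q,\lambda,G)$ and $(q',\lambda',G')$ arise as in \textup{(a)}, possibly from different surfaces, and $G(\mathbb{C}^*)\cap G'(\mathbb{C}^*)\ne\emptyset$, then $q=q'$.
\item[(c)] $q$ is the only zero of $X$ in $D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) \emph{The zero is simple.} The model is $\dot\xi=-\xi^2$, whose solutions $1/(c+t)$ tend to the zero as $t\to\infty$ in every direction; an entire solution with this behavior would contradict Liouville's theorem. We show that near any multiple zero some solution stays bounded for all large $|t|$.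

Suppose that the zero has order $k\ge2$. In a local coordinate $X=\mu(\xi)\partial_\xi$, and after multiplying $\xi$ by a constant we have $\mu=-\frac{1}{k-1}\xi^k(1+e(\xi))$ with $e(0)=0$. Along solutions the function $s=\xi^{-(k-1)}$ satisfies $ds/dt=-(k-1)\xi^{-k}\mu=1+e(\xi)$. Choose $S>0$ so large that $K=\{|\xi|\le S^{-1/(k-1)}\}=\{|s|\ge S\}\cup\{q\}$ is a compact subset of the coordinate disc on which $|e|\le\frac1{10}$. Let $x\in K$ be a point with $s(x)=2S$; then $X(x)\neq0$, and the orbit of $x$ avoids $q$. Let $T\ge8S$ and $|\theta|\le\pi$, and let $t$ run along the segment $[0,T]$ and then along the arc of the circle $|t|=T$ from $T$ to $Te^{i\theta}$ of length $|\theta|T$. As long as $\varphi_t(x)$ has stayed in $K$,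
\[
|s(\varphi_t(x))-2S-t|\le\tfrac1{10}\cdot(\text{length traveled by }t).
\]
On the segment this gives $|s|\ge2S+t-\frac{t}{10}\ge 2S$. On the arc the length traveled is at most $(1+\pi)T<5T$, so $|s|\ge T-2S-\frac T2\ge2S$. Thus $\varphi_t(x)$ cannot reach the circle $|s|=S$. The set of parameters up to which $\varphi_t(x)$ has stayed in $K$ is closed, because $K$ is compact, and it is open, because the point lies in the interior of $K$ in $D$ and the flow preserves $D$ for small times. So $\varphi_t(x)\in K$ along the whole path, and therefore for all $|t|\ge8S$. The entire map $t\mapsto\varphi_t(x)$ is bounded, hence constant, which contradicts $X(x)\ne0$. So $k=1$.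

\emph{Linearization.} Write $X=\lambda xu(x)\partial_x$ in a local coordinate $x$, with $\lambda\neq0$, $u(0)=1$, and put $\xi=xe^{r(x)}$ with $r(x)=\int_0^x\frac{1/u(x')-1}{x'}\,dx'$. Then $X(\xi)=\lambda xue^r(1+xr')=\lambda\xi$, and $\xi'(0)=1$.

\emph{The map $G$.} Let now $x\in U\setminus\{q\}$. On the half-plane $\operatorname{Re}(\lambda t)\le0$, the point of $U$ with coordinate $e^{\lambda t}\xi(x)$ solves the differential equation and equals $x$ at $t=0$, so it is $\varphi_t(x)$. In particular $\varphi_{2\pi i/\lambda}(x)=x$, and $G(e^{\lambda t}):=\varphi_t(x)$ defines a holomorphic map on $\mathbb{C}^*$. For $0<|\eta|\le1$ we have $G(\eta)\in U$ and $\xi(G(\eta))=\eta\,\xi(x)$, so $G$ extends holomorphically with $G(0)=q$. Suppose $G(e^{\lambda t})=G(e^{\lambda t'})$. Applying $\varphi_s$ gives $G(e^{\lambda(t+s)})=G(e^{\lambda(t'+s)})$. For $\operatorname{Re}(\lambda s)$ very negative both arguments lie in the unit disc, where $G$ is injective; hence $e^{\lambda t}=e^{\lambda t'}$. Finally $G(\eta)\ne q$ for $\eta\neq0$, since $G(\mathbb{C}^*)$ is the orbit of $x$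 and contains no zero of $X$.

(b) The sets $G(\mathbb{C}^*)$ and $G'(\mathbb{C}^*)$ are orbits that meet, so they coincide. Let $x=G(1)$ and $x'=G'(1)=\varphi_s(x)$. By the group law, $\varphi_t(x)=x$ if and only if $\varphi_t(x')=x'$. By injectivity of $G$ and $G'$, the first holds exactly for $t\in\frac{2\pi i}{\lambda}\mathbb{Z}$ and the second exactly for $t\in\frac{2\pi i}{\lambda'}\mathbb{Z}$, so $\lambda'=\pm\lambda$. Moreover $G'(e^{\lambda't})=\varphi_{t+s}(x)=G(e^{\lambda s}e^{\lambda t})$. If $\lambda'=-\lambda$, this reads $G'(1/\eta)=G(e^{\lambda s}\eta)$, so $G$ tends to $q'$ at $\infty$; then $G$ is bounded, hence constant, which is impossible. So $\lambda'=\lambda$ and $G'(\eta)=G(e^{\lambda s}\eta)$, and $\eta\to0$ gives $q'=q$.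

(c) Since $D$ is connected and $X|_D\not\equiv0$, the zeros of $X|_D$ form a closed discrete set, and their complement $D^\circ$ in $D$ is connected. Every orbit meets $D^\circ$ in an open subset of $D^\circ$, so $D^\circ$ lies in a single orbit. If $q'\in D$ is a zero of $X$, the maps $G,G'$ given by (a) at $q$ and $q'$ both send $\mathbb{C}^*$ onto this orbit, and (b) gives $q'=q$.
\end{proof}

\section{The case $Y(0)\ne0$}\label{sec:nonzero}

Let $X=PY\in\mathfrak{a}_m$ be complete with flow $\varphi_t$, and let $Y(0)\ne0$. After permuting the coordinates, $Y_1(0)\ne0$. Write $y=(y_2,\dots,y_n)$, $m'=(m_2,\dots,m_n)$ and $H=\{y_2\cdots y_n=0\}$. A \emph{unit} is a holomorphic function without zeros.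

\subsection{Functions vanishing only on $H$}
The flow gives information only where $X\ne0$, which in the coordinates below means off $H$. The following lemma carries non-vanishing across $H$.

\begin{lemma}\label{lem:unit}
Let $\Omega\subset\mathbb{C}\times\mathbb{C}^{n-1}$ be a product of discs centered at $0$ (radius $\infty$ allowed) with coordinates $(x,y)$. Let $F$ be holomorphic on $\Omega$ with zero set contained in $H$. Then $F=y_2^{k_2}\cdots y_n^{k_n}g$ with integers $k_i\ge0$ and a unit $g$. If $F=y_2^{l_2}\cdots y_n^{l_n}h$ with a unit $h$ on a smaller product of discs centered at $0$, then $l_i=k_i$ for all $i$.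
\end{lemma}

\begin{proof}
A function on $\Omega$ vanishing on $\{y_i=0\}$ is divisible by $y_i$, as its Taylor series shows. Since $F\not\equiv0$ vanishes to finite order at $0$, we can divide out maximal powers of $y_2,\dots,y_n$ and obtain $F=y^kg$ with $g\not\equiv0$ on each $\{y_i=0\}$. Recall that the zero set of a holomorphic function $g\not\equiv0$ on a domain in $\mathbb{C}^n$ is either empty or analytic of pure dimension $n-1$. Here $g^{-1}(0)$ is contained in the union of the sets $g^{-1}(0)\cap\{y_i=0\}$. Each of these is a proper analytic subset of the connected manifold $\{y_i=0\}$, so it has dimension at most $n-2$. Hence $g^{-1}(0)$ is empty. If $y^kg=y^lh$ on a smaller product and, say, $k_i>l_i$, divide by $y_i^{l_i}$ and evaluate at a point with $y_i=0$ and all other $y_j\ne0$: the left side vanishes and the right side does not.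
\end{proof}

\subsection{Local normal form}
We straighten $Y$ and then linearize $X$ on each straightened disc, holomorphically in the parameter $y$. Completeness already enters here: it forces the discs to respect the hyperplanes $\{z_j=0\}$, $j\ge2$.

\begin{lemma}\label{lem:normal}
We have $m_1=1$. There are $\rho>0$, a unit $c$ on $\Delta=\{|y_j|<\rho\ \forall j\}$ and a biholomorphic map $\Gamma$ from $\{|\zeta|<\rho\}\times\Delta$ onto a neighborhood of $0$ in $\mathbb{C}^n$ such that, with $\lambda(y)=y^{m'}c(y)$ and $V=\lambda(y)\zeta\partial_\zeta$,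
\[
\Gamma_*V=X,\qquad\Gamma(0,y)=(0,y),\qquad z_1\circ\Gamma=\zeta\cdot\text{unit},\qquad z_j\circ\Gamma=y_j\cdot\text{unit}\quad(j\ge2).
\]
\end{lemma}

\begin{proof}
Let $\Phi(x,y)$ be the flow of $Y/Y_1$ at time $x$ starting from $(0,y)$. The first component of $Y/Y_1$ is $1$, so $z_1\circ\Phi=x$; also $\Phi(0,y)=(0,y)$. The columns of $D\Phi(0)$ are $Y(0)/Y_1(0)$ and the basis vectors $e_2,\dots,e_n$, so for small $\rho_0$ the map $\Phi$ is biholomorphic from the polydisc $\{|x|,|y_j|<\rho_0\}$ onto a neighborhood of $0$ on which $Y_1\ne0$. Put $f_j=z_j\circ\Phi$ for $j\ge2$, so that $f_j(0,y)=y_j$. Since $\Phi_*\partial_x=Y/Y_1$, in the coordinates $(x,y)$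
\[
X=(PY_1)\circ\Phi\;\partial_x=x^{m_1}\prod_{j\ge2}f_j^{m_j}\cdot(Y_1\circ\Phi)\;\partial_x.
\]
Fix $y$ with all $y_j\ne0$. On the disc $D_y=\Phi(\{|x|<\rho_0\}\times\{y\})$, to which it is tangent, $X$ has a zero of order exactly $m_1$ at $x=0$. By Lemma~\ref{lem:curve}(a), $m_1=1$. By Lemma~\ref{lem:curve}(c), $X$ has no other zero on $D_y$; since $m_j\ge1$, no $f_j$ vanishes on $D_y$. So the zero set of $f_j$ lies in $H$, and $f_j=y^k\cdot\text{unit}$ by Lemma~\ref{lem:unit}. Setting $x=0$ gives $y_j=y^k\cdot\text{unit}$, and comparing exponents as in Lemma~\ref{lem:unit} gives $y^k=y_j$.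

Hence $X=x\,y^{m'}u(x,y)\,\partial_x$ with a unit $u$. Put
\[
c(y)=u(0,y),\qquad r(x,y)=\int_0^x\frac{c(y)/u(x',y)-1}{x'}\,dx',\qquad\xi=xe^{r}.
\]
The integrand is holomorphic because its numerator vanishes at $x'=0$. From $1+x\partial_xr=c/u$ we get $xu\,\partial_x\xi=xue^r(1+x\partial_xr)=c\,\xi$, so $X(\xi)=\lambda(y)\xi$ and $X(y_j)=0$. As $\partial_x\xi(0)=1$, the map $(x,y)\mapsto(\xi,y)$ has a holomorphic inverse $(\zeta,y)\mapsto(x(\zeta,y),y)$ on a polydisc of some radius $\rho$, and $x=\zeta e^{-r}$. The map $\Gamma(\zeta,y)=\Phi(x(\zeta,y),y)$ has the required properties.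
\end{proof}

\subsection{Extending $\Gamma$ to all $\zeta\in\mathbb{C}$}
For $y\notin H$ we have $\lambda(y)\neq0$, and the flow extends $\Gamma(\cdot,y)$ to $\mathbb{C}$. As $y\to H$ the eigenvalue $\lambda(y)$ tends to $0$, so the time needed to reach a given $\zeta$ tends to infinity and the flow gives no direct control. The maximum principle in $y$ replaces it. Fix $0<\rho'<\rho$ and put $\Delta'=\{|y_j|<\rho'\ \forall j\}$ and $\Delta^*=\Delta\setminus H$.

\begin{lemma}\label{lem:global}
$\Gamma$ extends to a holomorphic map on $(\mathbb{C}\times\Delta^*)\cup(\mathbb{C}\times\Delta')$ such that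
\begin{enumerate}
\item[(a)] $\Gamma$ is injective on $\mathbb{C}\times\Delta^*$;
\item[(b)] $z_1\circ\Gamma=\zeta e^{a_1}$ and $z_j\circ\Gamma=y_je^{a_j}$ $(j\ge2)$ on $\mathbb{C}\times\Delta'$, with $a_1,\dots,a_n$ holomorphic there;
\item[(c)] $\Gamma$ is locally biholomorphic on $\mathbb{C}\times\Delta'$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Extension to $\mathbb{C}\times\Delta^*$.} Fix $\zeta_0$ with $0<|\zeta_0|<\rho$. For $y\in\Delta^*$ apply Lemma~\ref{lem:curve}(a) to the disc $\Gamma(\{|\zeta|<\rho\}\times\{y\})$ with the coordinate $\zeta$, to $q=(0,y)$ and to $x=\Gamma(\zeta_0,y)$. The resulting map $G_y$ satisfies $G_y(\eta)=\Gamma(\zeta_0\eta,y)$ for $|\eta|\le1$. By the identity theorem $\zeta\mapsto G_y(\zeta/\zeta_0)$ extends $\Gamma(\cdot,y)$ to an injective holomorphic map on $\mathbb{C}$, and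
\begin{equation}\label{eq:conj}
\Gamma(e^{\lambda(y)t}\zeta,y)=\varphi_t(\Gamma(\zeta,y))\qquad(\zeta,t\in\mathbb{C},\ y\in\Delta^*).
\end{equation}
Indeed, for $\zeta=\zeta_0e^{\lambda(y)s}$ both sides equal $\varphi_{t+s}(x)$, and for $\zeta=0$ both equal $q$. Near a point of $\mathbb{C}^*\times\Delta^*$, formula \eqref{eq:conj} gives $\Gamma(\zeta,y)=\varphi_{\log(\zeta/\zeta_0)/\lambda(y)}(\Gamma(\zeta_0,y))$ with a local branch of the logarithm, so $\Gamma$ is holomorphic in $(\zeta,y)$. The set $\Gamma(\mathbb{C}^*\times\{y\})$ is the orbit of $x$, so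
\begin{equation}\label{eq:nonzero}
X(\Gamma(\zeta,y))\ne0\qquad(\zeta\ne0,\ y\in\Delta^*).
\end{equation}

\emph{Proof of \textup{(a)}.} Let $\Gamma(\zeta,y)=\Gamma(\zeta',y')=w$ with $y,y'\in\Delta^*$. If $X(w)=0$, then $\zeta=\zeta'=0$ by \eqref{eq:nonzero}, and $(0,y)=w=(0,y')$. Otherwise $\zeta,\zeta'\neq0$ and $w\in G_y(\mathbb{C}^*)\cap G_{y'}(\mathbb{C}^*)$. Lemma~\ref{lem:curve}(b) gives $(0,y)=(0,y')$, and then $\zeta=\zeta'$ because $\Gamma(\cdot,y)$ is injective.

\emph{Extension across $H$.} For $|\zeta|<\rho$ write $\Gamma=\sum_k\Gamma_k(y)\zeta^k$ with $\Gamma_k$ holomorphic on $\Delta$. Let $\mathbb{T}=\{|y_j|=\rho'\ \forall j\}\subset\Delta^*$, and for $R>0$ let $M(R)$ be the maximum of $|\Gamma|$ on the compact set $\{|\zeta|\le R\}\times\mathbb{T}$. For $y\in\mathbb{T}$ the map $\Gamma(\cdot,y)$ is entire, so Cauchy's estimates bound each component of $\Gamma_k(y)$ by $M(R)R^{-k}$. A function holomorphic near a closed polydisc attains its maximum modulus on the torus, so the same bound holds on $\Delta'$. Since $R$ is arbitrary, the series converges locally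 uniformly on $\mathbb{C}\times\Delta'$. For $y\in\Delta'\setminus H$ its sum is the Taylor series of the entire map $\Gamma(\cdot,y)$, so the two extensions agree.

\emph{Proof of \textup{(b)}.} The function $z_1\circ\Gamma$ vanishes on $\{\zeta=0\}$, so $F_1=(z_1\circ\Gamma)/\zeta$ is holomorphic; put $F_j=z_j\circ\Gamma$ for $j\ge2$. Let $y\in\Delta'\setminus H$. For $\zeta\ne0$, \eqref{eq:nonzero} gives $P(\Gamma(\zeta,y))\ne0$, and since all $m_j\ge1$, no $F_j$ vanishes at $(\zeta,y)$. For $\zeta=0$ the same follows from Lemma~\ref{lem:normal}. So Lemma~\ref{lem:unit} applies to each $F_j$ on $\mathbb{C}\times\Delta'$, and the exponents are those that Lemma~\ref{lem:normal} shows on $\{|\zeta|<\rho\}\times\Delta'$: $F_1$ is a unit and $F_j=y_j\cdot\text{unit}$. Units on the simply connected domain $\mathbb{C}\times\Delta'$ have holomorphic logarithms.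

\emph{Proof of \textup{(c)}.} The function $\det D\Gamma$ is a unit on $\{|\zeta|<\rho\}\times\Delta'$. Given $(\zeta_*,y_*)$ with $y_*\in\Delta'\setminus H$, choose a constant $t_*$ with $|e^{-\lambda(y_*)t_*}\zeta_*|<\rho$ and let $S(\zeta,y)=(e^{-\lambda(y)t_*}\zeta,y)$, a biholomorphic map of $\mathbb{C}\times\Delta$. By \eqref{eq:conj}, $\Gamma=\varphi_{t_*}\circ\Gamma\circ S$ near $(\zeta_*,y_*)$, and the right side is a composition of maps that are biholomorphic near the relevant points. So the zero set of $\det D\Gamma$ lies in $H$. By Lemma~\ref{lem:unit}, $\det D\Gamma=y^k\cdot\text{unit}$, and $k=0$ because $\det D\Gamma$ is a unit for $|\zeta|<\rho$.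
\end{proof}

\subsection{The limit on the $z_1$-axis}
By Lemma~\ref{lem:global}(b), $\Gamma(\zeta,0)=(\theta(\zeta),0,\dots,0)$ with the entire function $\theta(\zeta)=\zeta e^{a_1(\zeta,0)}$. The injectivity of $\Gamma$ off $H$ passes to $\theta$, and this is the global constraint seen in Example~\ref{ex:graph}.

\begin{lemma}\label{lem:axis}
The function $a_1(\zeta,0)$ is constant.
\end{lemma}

\begin{proof}
Suppose $\theta(\zeta_1)=\theta(\zeta_2)$ with $\zeta_1\ne\zeta_2$, so $\Gamma(\zeta_1,0)=\Gamma(\zeta_2,0)$. By Lemma~\ref{lem:global}(c) there are disjoint neighborhoods $N_i\subset\mathbb{C}\times\Delta'$ of $(\zeta_i,0)$ that $\Gamma$ maps biholomorphically onto open sets. The nonempty open set $\Gamma(N_1)\cap\Gamma(N_2)$ contains a point with $z_2\cdots z_n\ne0$. Since $z_j\circ\Gamma=y_je^{a_j}$, its two distinct preimages in $N_1$ and $N_2$ lie off $H$, which contradicts Lemma~\ref{lem:global}(a). So $\theta$ is an injective entire function with $\theta(0)=0$; hence $\theta(\zeta)=\kappa\zeta$ and $e^{a_1(\zeta,0)}=\kappa$.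
\end{proof}

\subsection{The Jacobian with respect to $\omega$}
The model field $V$ preserves the logarithmic form in the variables $(\zeta,y)$, so $\delta(X)$ comes entirely from the distortion of that form by $\Gamma$.

\begin{proof}[Proof of Proposition~\ref{prop:main} when $Y(0)\ne0$]
Let $\omega_0=\frac{d\zeta}{\zeta}\wedge\frac{dy_2}{y_2}\wedge\dots\wedge\frac{dy_n}{y_n}$ and define $J$ by $\Gamma^*\omega=J\omega_0$ on $\mathbb{C}^*\times(\Delta'\setminus H)$. By Lemma~\ref{lem:global},
\[
J=\det D\Gamma\cdot\frac{\zeta y_2\cdots y_n}{(z_1\cdots z_n)\circ\Gamma}=\det D\Gamma\cdot e^{-a_1-\dots-a_n}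
\]
extends to a unit on $\mathbb{C}\times\Delta'$. To compute $J$ on the axis put $\Theta_1=\zeta\partial_\zeta$ and $\Theta_i=y_i\partial_{y_i}$ for $i\ge2$. We have $\Gamma^*\frac{dz_1}{z_1}=\frac{d\zeta}{\zeta}+da_1$, $\Gamma^*\frac{dz_j}{z_j}=\frac{dy_j}{y_j}+da_j$ for $j\ge2$, and $da_j=(\Theta_1a_j)\frac{d\zeta}{\zeta}+\sum_{i\ge2}(\Theta_ia_j)\frac{dy_i}{y_i}$. Hence $J=\det\big(I+(\Theta_ia_j)_{i,j}\big)$, first off $\{\zeta=0\}\cup H$ and then everywhere by continuity. At $y=0$ we have $\Theta_ia_j=0$ for $i\ge2$, so the matrix is triangular with diagonal $1+\Theta_1a_1,1,\dots,1$. By Lemma~\ref{lem:axis},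
\[
J(\zeta,0)=1+\zeta\partial_\zeta a_1(\zeta,0)=1,\qquad\text{so}\qquad\partial_\zeta J(0,0)=0.
\]
Formula \eqref{eq:delta} in the variables $(\zeta,y)$ gives $L_V\omega_0=\big(\partial_\zeta(\lambda\zeta)-\lambda\big)\omega_0=0$. For $|\zeta|<\rho$, where $\Gamma_*V=X$, the rules of Section~\ref{sec:reduction} yield
\[
(\delta(X)\circ\Gamma)\,J\omega_0=\Gamma^*(L_X\omega)=L_V(J\omega_0)=V(J)\,\omega_0,
\]
that is, $\delta(X)\circ\Gamma=\zeta y^{m'}c(y)\,\partial_\zeta J/J$. Since $m_1=1$, we have $P\circ\Gamma=\zeta y^{m'}v$ with a unit $v$. Therefore $\delta(X)=z^mh$ near $0$, where $h$ is holomorphic and $h\circ\Gamma=c\,\partial_\zeta J/(Jv)$. By Lemma~\ref{lem:ell}(a), $\ell(X)=h(0)=0$.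
\end{proof}

\section{The case $Y(0)=0$: rescaling}\label{sec:rescale}

Let $X=PY\in\mathfrak{a}_m$ be complete with flow $\varphi_t$, let $Y(0)=0$, and let $A=DY(0)$, so $A_{jk}=\partial_kY_j(0)$ and $\ell(X)=\sum_jm_jA_{jj}$. For $\varepsilon>0$ put
\[
X_\varepsilon(z)=\varepsilon^{-d-1}X(\varepsilon z)=P(z)\,\varepsilon^{-1}Y(\varepsilon z),\qquad\varphi^\varepsilon_t(z)=\varepsilon^{-1}\varphi_{\varepsilon^{-d}t}(\varepsilon z).
\]
Differentiating in $t$ shows that $\varphi^\varepsilon$ is the flow of $X_\varepsilon$, so $X_\varepsilon$ is complete. As $\varepsilon\to0$, $\varepsilon^{-1}Y(\varepsilon z)\to Az$ locally uniformly, so $X_\varepsilon\to X_0:=P(z)\,Az$.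

We do not claim that $X_0$ is complete. What survives the limit is that solutions are single-valued functions of time. The integral curves of $X_0$ are those of the linear field $Az$, run at a different speed. Fix $z_0$ with $P(z_0)\neq0$ and put
\begin{equation}\label{eq:f}
z(\tau)=e^{\tau A}z_0,\qquad f(\tau)=P(z(\tau)).
\end{equation}
The function $f$ is entire and $f(0)\neq0$. If $\tau(t)$ solves $d\tau/dt=f(\tau)$, then $z(\tau(t))$ is a solution of $X_0$, and the time spent along a path in the $\tau$-plane is $\int d\tau/f$. For an entire function $f\not\equiv0$ with zero set $Z$ consider the condition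
\begin{equation}\label{eq:S}\tag{S}
\begin{array}{l}\text{every piecewise $C^1$ path }\tau:[0,1]\to\mathbb{C}\setminus Z\\[2pt]\text{with }\int d\tau/f=0\text{ satisfies }\tau(1)=\tau(0).\end{array}
\end{equation}
It fails for $f=e^{\sigma\tau}$, $\sigma\neq0$ (take the segment from $0$ to $2\pi i/\sigma$), which up to a constant factor is the function arising in Example~\ref{ex:diag}. It fails for $f=\tau^3$ (take a half circle from $1$ to $-1$).

\begin{lemma}\label{lem:S}
For every $z_0$ with $P(z_0)\ne0$ the function $f$ in \eqref{eq:f} satisfies \eqref{eq:S}.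
\end{lemma}

\begin{proof}
Let $\tau$ be a path as in \eqref{eq:S}. Put $t(s)=\int_0^s\tau'(s')/f(\tau(s'))\,ds'$, a closed path in the time plane with $t(0)=t(1)=0$, and $\gamma_0(s)=z(\tau(s))$. Then $\gamma_0'=\tau'A\gamma_0=t'f(\tau)A\gamma_0=t'X_0(\gamma_0)$. The paths $\gamma_\varepsilon(s)=\varphi^\varepsilon_{t(s)}(\gamma_0(0))$ satisfy $\gamma_\varepsilon'=t'X_\varepsilon(\gamma_\varepsilon)$ and $\gamma_\varepsilon(0)=\gamma_0(0)$.

We show that $\gamma_\varepsilon\to\gamma_0$ uniformly. Let $K$ be the set of points at distance at most $1$ from $\gamma_0([0,1])$, let $L$ be a Lipschitz constant of $X_0$ on a ball containing $K$, let $\eta_\varepsilon=\sup_K|X_\varepsilon-X_0|\to0$ and $b=\int_0^1|t'|\,ds$. As long as $\gamma_\varepsilon$ has stayed in $K$,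
\[
|\gamma_\varepsilon(s)-\gamma_0(s)|\le\eta_\varepsilon b+\int_0^sL|t'|\,|\gamma_\varepsilon-\gamma_0|\,ds',
\]
and Gronwall's inequality gives $|\gamma_\varepsilon(s)-\gamma_0(s)|\le\eta_\varepsilon be^{Lb}$. For small $\varepsilon$ the bound is less than $1$. Then $\gamma_\varepsilon$ cannot reach the boundary of $K$, and the bound holds on all of $[0,1]$.

The paths $\gamma_\varepsilon$ are closed, so $z(\tau(1))=z(\tau(0))$; this is not yet enough, since $z(\tau)$ may be periodic. To recover $\tau$ itself we integrate $d\tau=P\,dt$. The function $t\mapsto P(\varphi^\varepsilon_t(\gamma_0(0)))$ is entire, so its integral over the closed path $t(s)$ vanishes by Cauchy's theorem: $\int_0^1P(\gamma_\varepsilon)t'\,ds=0$. Letting $\varepsilon\to0$,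
\[
0=\int_0^1P(\gamma_0)\,t'\,ds=\int_0^1f(\tau)\frac{\tau'}{f(\tau)}\,ds=\tau(1)-\tau(0).\qedhere
\]
\end{proof}

Condition \eqref{eq:S} says that the multivalued time function $\int d\tau/f$ is injective modulo its periods. An injective function on the complement of a discrete set is very rigid.

\begin{lemma}\label{lem:quadratic}
If an entire function $f\not\equiv0$ satisfies \eqref{eq:S}, then $f$ is a polynomial of degree at most $2$.
\end{lemma}

\begin{proof}
The set $Z$ is closed and discrete, so $\mathbb{C}\setminus Z$ is connected. Fix $\tau_*\in\mathbb{C}\setminus Z$ and let $\Lambda\subset\mathbb{C}$ be the group of the periods $\oint d\tau/f$ over loops in $\mathbb{C}\setminus Z$ based at $\tau_*$.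

\emph{$\Lambda$ is discrete.} The primitive $T_0$ of $1/f$ on a small disc $B$ around $\tau_*$ with $T_0(\tau_*)=0$ is nonconstant, so $T_0(B)$ is a neighborhood of $0$. If $\beta\in\Lambda\setminus\{0\}$ and $-\beta=T_0(\tau_1)$ with $\tau_1\in B$, then $\tau_1\ne\tau_*$, and a loop with period $\beta$ followed by the segment from $\tau_*$ to $\tau_1$ violates \eqref{eq:S}. So $0$ is isolated in $\Lambda$. A discrete subgroup of $\mathbb{C}$ is $\{0\}$, or $\mathbb{Z}\beta$ with $\beta\neq0$, or a lattice of rank $2$.

\emph{The time map is injective.} The map $T(\tau)=\int_{\tau_*}^\tau d\tau/f$ from $\mathbb{C}\setminus Z$ to the Riemann surface $\mathbb{C}/\Lambda$ is well defined and holomorphic. If $T(\tau_1)=T(\tau_2)$, a path from $\tau_1$ through $\tau_*$ to $\tau_2$ has integral in $\Lambda$. Inserting at $\tau_*$ a loop with the opposite period makes the integral $0$, and \eqref{eq:S} gives $\tau_1=\tau_2$.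

\emph{Rank $2$ does not occur.} In this case $\mathbb{C}/\Lambda$ has finite area. Since $T$ is injective with derivative $1/f$, the integral of $|1/f|^2$ over $\mathbb{C}\setminus Z$ with respect to area is finite. Near a zero $p$ of $f$ we have $|1/f|^2\ge C|\tau-p|^{-2}$ with $C>0$, which is not integrable. So $Z=\emptyset$; but then all periods vanish by Cauchy's theorem and $\Lambda=\{0\}$.

\emph{Rank $0$ or $1$.} Let $M=T$ if $\Lambda=\{0\}$ and $M=e^{2\pi iT/\beta}$ if $\Lambda=\mathbb{Z}\beta$. Then $M:\mathbb{C}\setminus Z\to\mathbb{C}$ is holomorphic and injective. An isolated singularity of an injective function is not essential: otherwise, by the Casorati--Weierstrass theorem, the image of a small punctured neighborhood would be dense and would meet the open image of a disc disjoint from it. So $M$ extends to a holomorphic map $\mathbb{C}\to\mathbb{P}^1$. The extension is injective. Indeed, if $M(p)=M(p')$ with $p\ne p'$, the images of disjoint neighborhoods of $p$ and $p'$ are open and intersect, and a value in the intersection outside the countable set $M(Z)$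 is taken at two points of $\mathbb{C}\setminus Z$. In particular $M$ has at most one pole, so $\infty$ is an isolated singularity, and the two arguments just given extend $M$ to an injective holomorphic map $\mathbb{P}^1\to\mathbb{P}^1$. Such a map is a rational function of degree one,
\[
M=\frac{a\tau+b}{a'\tau+b'},\qquad M'=\frac{ab'-a'b}{(a'\tau+b')^2},\qquad ab'-a'b\ne0.
\]
In rank $0$ we have $M'=1/f$, and in rank $1$ we have $M'/M=2\pi i/(\beta f)$. Thus
\[
f=\frac{(a'\tau+b')^2}{ab'-a'b},\qquad\text{respectively}\qquad f=\frac{2\pi i}{\beta}\cdot\frac{(a\tau+b)(a'\tau+b')}{ab'-a'b}.\qedhere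
\]
\end{proof}

The bound $2$ is attained: for $f=\tau^2$ the time $\int d\tau/f=1/\tau(0)-1/\tau(1)$ vanishes only on closed paths, although $\tau^2\partial_\tau$ is not complete on $\mathbb{C}$.

\section{The case $Y(0)=0$: the rows of $e^{\tau A}$}\label{sec:linear}

It remains to extract $\sum_jm_jA_{jj}=0$ from the fact that $f(\tau)=\prod_j(e_j^Te^{\tau A}z_0)^{m_j}$ is a polynomial of degree at most $2$. The idea is that each factor has finitely many zeros and therefore contains a single exponential frequency $\alpha_j$; these frequencies play the role of the diagonal entries in Example~\ref{ex:diag}. We use two standard facts.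
\begin{enumerate}
\item[(E1)] An entire function $g\not\equiv0$ with $|g(\tau)|\le Ce^{C|\tau|}$ and finitely many zeros has the form $q(\tau)e^{\alpha\tau}$ with a polynomial $q$ and $\alpha\in\mathbb{C}$. This is the simplest case of Hadamard's factorization theorem.
\item[(E2)] If $\sum_\alpha q_\alpha(\tau)e^{\alpha\tau}\equiv0$ is a finite sum with distinct $\alpha$ and polynomials $q_\alpha$, then all $q_\alpha=0$. Indeed, for large $k$ the operator $\prod_{\alpha\ne\beta}(\partial_\tau-\alpha)^k$ kills all terms but $q_\beta e^{\beta\tau}$, which it sends to $e^{\beta\tau}\prod_{\alpha\neq\beta}(\partial_\tau+\beta-\alpha)^kq_\beta$, and each factor $\partial_\tau+\beta-\alpha$ is injective on polynomials.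
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:main} when $Y(0)=0$]
Let $A$ act on row vectors by $v\mapsto vA$. The space of row vectors is the direct sum of the generalized eigenspaces $V_\alpha=\{v:v(A-\alpha)^n=0\}$, each invariant under $A$. Write $e_j^T=\sum_\alpha v_{j,\alpha}$ with $v_{j,\alpha}\in V_\alpha$, keeping only the nonzero terms. Then
\[
e_j^Te^{\tau A}=\sum_\alpha e^{\alpha\tau}p_{j,\alpha}(\tau),\qquad p_{j,\alpha}(\tau)=\sum_{k=0}^{n-1}\frac{\tau^k}{k!}\,v_{j,\alpha}(A-\alpha)^k,
\]
and each $p_{j,\alpha}$ is a nonzero polynomial with row vector coefficients, since $p_{j,\alpha}(0)=v_{j,\alpha}$. Choose $z_0$ outside the coordinate hyperplanes and outside the finitely many hyperplanes $\{z:wz=0\}$, where $w$ runs over the leading coefficients of the $p_{j,\alpha}$. Then $P(z_0)\ne0$, and each scalar polynomial $p_{j,\alpha}(\tau)z_0$ is nonzero and has the same degree as $p_{j,\alpha}$. This choice ensures that no frequency and no power of $\tau$ at top degree is lost in passing from the row to the function $g_j(\tau)=e_j^Te^{\tau A}z_0$.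

\emph{One frequency per row.} By Lemmas~\ref{lem:S} and~\ref{lem:quadratic}, $f=\prod_jg_j^{m_j}$ is a nonzero polynomial of degree at most $2$. Since $m_j\ge1$, each $g_j$ has finitely many zeros, and $|g_j(\tau)|\le e^{\|A\||\tau|}|z_0|$. By (E1), $g_j=q_je^{\alpha_j\tau}$. Comparing with $g_j=\sum_\alpha e^{\alpha\tau}p_{j,\alpha}z_0$, where all $p_{j,\alpha}z_0\not\equiv0$, we see from (E2) that only $\alpha=\alpha_j$ occurs. Thus $e_j^T\in V_{\alpha_j}$, and $e_j^Te^{\tau A}=e^{\alpha_j\tau}p_j(\tau)$ with $p_j=p_{j,\alpha_j}$. Now
\[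
f=e^{(\sum_jm_j\alpha_j)\tau}\prod_j(p_jz_0)^{m_j}
\]
is a nonzero polynomial, so (E2) gives
\begin{equation}\label{eq:freq}
\sum_jm_j\alpha_j=0,\qquad\sum_jm_j\deg p_j=\deg f\le2.
\end{equation}

\emph{The nilpotent part.} The numbers $\alpha_j$ need not be the diagonal entries of $A$, so we compare the two. Let $N=A-\operatorname{diag}(\alpha_1,\dots,\alpha_n)$. The subspaces $W_\alpha=\operatorname{span}\{e_j^T:\alpha_j=\alpha\}\subset V_\alpha$ have dimensions adding up to $n$, so $W_\alpha=V_\alpha$ for every $\alpha$. On $W_\alpha$ the diagonal matrix acts as the scalar $\alpha$, so $vN=v(A-\alpha)$ for $v\in V_\alpha$. Hence $N$ preserves each $V_\alpha$ and is nilpotent on it; so $N$ is nilpotent and $\operatorname{tr}N=0$. By \eqref{eq:freq},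
\[
\ell(X)=\sum_jm_j\alpha_j+\sum_jm_jN_{jj}=\sum_jm_jN_{jj}.
\]
If $m=(1,\dots,1)$, the right side is $\operatorname{tr}N=0$ and we are done; the degree bound is needed only for general $m$.

Let $R=\{j:e_j^TN\ne0\}$ be the set of nonzero rows of $N$. For $j\notin R$ we have $N_{jj}=0$, so $\sum_{j\in R}N_{jj}=\operatorname{tr}N=0$. For $j\in R$ we have $p_j'(0)=e_j^T(A-\alpha_j)=e_j^TN\ne0$, so $\deg p_j\ge1$, and \eqref{eq:freq} gives $\sum_{j\in R}m_j\le2$. Hence either $|R|\le1$, or $|R|=2$ and $m_j=1$ for both $j\in R$. In both cases $m_j$ takes a single value $\mu$ on $R$, and $\ell(X)=\mu\sum_{j\in R}N_{jj}=0$.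
\end{proof}

\begin{remark}\label{rem:degree}
For general $m$ it would not suffice to know that $f$ is a polynomial. Let $m=(2,1)$ and $Az=(z_1-z_2,\,z_1-z_2)$, so $A^2=0$ and $\sum_jm_jA_{jj}=2-1=1$. For $z_0=(a,b)$ and $u=a-b$ we get $f=(a+u\tau)^2(b+u\tau)$, a polynomial for every $z_0$; it is excluded only because its degree is $3$ when $u\neq0$.
\end{remark}

Together with Section~\ref{sec:nonzero}, this proves Proposition~\ref{prop:main}, and with it Theorems~\ref{thm:A} and~\ref{thm:B}.

\begin{thebibliography}{1}

\bibitem{density}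
\emph{The Density Property for Complex Manifolds and Geometric Structures},
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak BF02921959.pdf},
doi:10.1007/bf02921959.

\end{thebibliography}
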